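# Nine properties of the geometric mean of convex bodies, and how much freedom they leave

## 1. Two crossed rectangles

Fix a number $a>1$ and consider two rectangles in the plane,
$$K=[-a,a]\times[-\tfrac1a,\tfrac1a],\qquad T=[-\tfrac1a,\tfrac1a]\times[-a,a].$$
We want to average them. The obvious candidate is the Minkowski mean $\frac{K+T}2$. It is the square with half-side $\frac12(a+\frac1a)$, which blows up as $a$ grows. There is a dual candidate, and to write it down we recall some standard notions, in any dimension $n$.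

A **body** is a compact convex set in $\mathbb R^n$ with nonempty interior that is symmetric about the origin. The class of all bodies is $\mathcal K_s^n$. Write $|x|$ for the Euclidean norm, and $B_1,B_2,B_\infty$ for the unit balls of $\ell_1^n,\ell_2^n,\ell_\infty^n$; thus $B_2=B_2^n$. For a body $K$ we use its support function, its gauge and its polar,
$$h_K(\theta)=\max_{x\in K}\langle x,\theta\rangle,\qquad \|x\|_K=\min\{s\ge0:x\in sK\},\qquad K^\circ=\{y:\langle x,y\rangle\le1\ \ \forall x\in K\}.$$
The textbook facts are these. $K\subseteq T$ if and only if $h_K\le h_T$, if and only if $\|\cdot\|_K\ge\|\cdot\|_T$. Support functions add under Minkowski addition. $K^{\circ\circ}=K$, $h_{K^\circ}=\|\cdot\|_K$, and polarity reverses inclusions. For $u\in GL_n$ we have $h_{uK}(\theta)=h_K(u^\top\theta)$ and $(uK)^\circ=u^{-\top}K^\circ$. Finally, the Hausdorff metric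
$$d(K,T)=\min\{r>0: K\subseteq T+rB_2 \text{ and } T\subseteq K+rB_2\}$$
(for $K=T$ read it as $0$) is the maximum of $|h_K-h_T|$ over the unit sphere.

Write
$$A(K,T)=\frac{K+T}2,\qquad H(K,T)=\Big(\frac{K^\circ+T^\circ}2\Big)^\circ,\qquad h_{A(K,T)}=\frac{h_K+h_T}2,\qquad \|\cdot\|_{H(K,T)}=\frac{\|\cdot\|_K+\|\cdot\|_T}2 .$$
For our rectangles, $\|(1,1)\|_K=\|(1,1)\|_T=a$, so $H(K,T)$ leaves the diagonal at $\frac1a(1,1)$. The arithmetic mean leaves the diagonal at $\frac12(a+\frac1a)(1,1)$. One is tiny and the other is huge. Since the geometric mean of the numbers $a$ and $\frac1a$ is $1$, we would like a "geometric mean" of $K$ and $T$ that stays of size about $1$.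

Here is the list of properties one asks of such a mean $G:\mathcal K_s^n\times\mathcal K_s^n\to\mathcal K_s^n$, for all bodies:

1) $G(K,K)=K$;
2) $G(K,T)=G(T,K)$;
3) if $K_1\subseteq K_2$ and $T_1\subseteq T_2$, then $G(K_1,T_1)\subseteq G(K_2,T_2)$;
4) $G$ is continuous in the Hausdorff metric;
5) $H(K,T)\subseteq G(K,T)\subseteq\frac{K+T}2$;
6) $[G(K,T)]^\circ=G(K^\circ,T^\circ)$;
7) $G(K,K^\circ)=B_2$;
8) $G(uK,uT)=u(G(K,T))$ for every invertible linear map $u$;
9) $G(\alpha K,\beta T)=\sqrt{\alpha\beta}\,G(K,T)$ for all $\alpha,\beta>0$.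

**Definition.** A *geometric mean* is a map $G$ that satisfies 1)–9).

Let us see what the list says about the rectangles. Put $D=\mathrm{diag}(a,\frac1a)$, so that $K=DB_\infty$ and $T=D^{-1}B_\infty$.

*From below.* $K\supseteq DB_2$ and $T\supseteq D^{-1}B_2=(DB_2)^\circ$. By 3) and 7), $G(K,T)\supseteq G(DB_2,(DB_2)^\circ)=B_2$.

*From above.* For every $\rho>0$, 9) and 5) give $G(K,T)=G(\rho K,\rho^{-1}T)\subseteq\frac12(\rho K+\rho^{-1}T)$. So $h_{G(K,T)}\le\frac12(\rho h_K+\rho^{-1}h_T)$, and the best $\rho$ gives $h_{G(K,T)}\le\sqrt{h_Kh_T}$. At $\theta=e_1$ and at $\theta=e_2$ the right side is $\sqrt{a\cdot\frac1a}=1$. Hence $G(K,T)\subseteq B_\infty$.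

So every geometric mean satisfies
$$B_2\subseteq G(K,T)\subseteq B_\infty. \tag{1}$$
The mean lies somewhere between the disc and the square. By 6), the polar pair of diamonds $K^\circ=D^{-1}B_1$, $T^\circ=DB_1$ has its mean between $B_1$ and $B_2$, and the two choices are tied together. Where exactly is $G(K,T)$? Nothing we have used decides, but these rectangles are compared, through monotonicity and linear maps, with every other pair of bodies, so more might be forced.

The existence of a geometric mean is Theorem 1.1 of "Functional analysis/Geometry" (doi:10.1016/j.crma.2017.09.002), where it is posed as an open problem whether the nine properties characterize $G$ uniquely. The answer is no, and for our rectangles both ends of (1) are approached as $a\to\infty$. We will not use the existence theorem, because the proof re-proves it.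

**Theorem 1.** For every $n\ge2$ there are two distinct geometric means.

**Theorem 2.** Let $n\ge2$.

(a) Properties 2), 3), 6), 8), 9) imply 1), 4), 5), 7).

(b) There are exactly $2^{\aleph_0}$ geometric means. If two geometric means satisfy $G(K,T)\subseteq G'(K,T)$ for all $K,T$, then $G=G'$.

(c) For any two geometric means, $G(K,T)\subseteq\sqrt n\,G'(K,T)$ for all $K,T$. For every $\lambda<\sqrt n$ there are geometric means $G,G'$ and a pair $(K,T)$ with $G(K,T)\not\subseteq\lambda G'(K,T)$.

## 2. Pairs on which the properties decide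

It helps to know where there is no freedom. In dimension one, $G([-\alpha,\alpha],[-\beta,\beta])=\sqrt{\alpha\beta}\,[-1,1]$ by 9) and 1), so everything is forced, which is why we take $n\ge2$. In any dimension, $G(K,\lambda K)=\sqrt\lambda\,K$ for the same reason. The most useful forced case is that of ellipsoids.

**Lemma 1.** Let $E,F$ be ellipsoids centered at $0$. There is $w\in GL_n$ such that $G(E,F)=wB_2$ for every geometric mean $G$.

*Proof.* Write $E=\{q_E\le1\}$, $F=\{q_F\le1\}$ with positive definite quadratic forms. Simultaneous diagonalization gives a basis, hence $w_0\in GL_n$, with $q_E(w_0x)=\sum a_ix_i^2$ and $q_F(w_0x)=\sum b_ix_i^2$, $a_i,b_i>0$. Multiplying the $i$-th basis vector by $s_i>0$ replaces $a_i,b_i$ by $a_is_i^2,b_is_i^2$. Choose $s_i^4=1/(a_ib_i)$, and call the new map $w$. The new coefficients are $\lambda_i$ and $\lambda_i^{-1}$. With $\Lambda=\mathrm{diag}(\lambda_i)$,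
$$E=w\Lambda^{-1/2}B_2,\qquad F=w\Lambda^{1/2}B_2=w(\Lambda^{-1/2}B_2)^\circ.$$
By 8) and 7), $G(E,F)=w\,G(\Lambda^{-1/2}B_2,(\Lambda^{-1/2}B_2)^\circ)=wB_2$. $\square$

This already gives the first half of Theorem 2(c).

**Proof of the upper bound in Theorem 2(c).** By John's theorem (F. John, 1948) there are ellipsoids with $E\subseteq K\subseteq\sqrt nE$ and $F\subseteq T\subseteq\sqrt nF$. For geometric means $G,G'$, monotonicity, 9) and Lemma 1 give
$$G(K,T)\subseteq G(\sqrt nE,\sqrt nF)=\sqrt n\,G(E,F)=\sqrt n\,G'(E,F)\subseteq\sqrt n\,G'(K,T).\qquad\blacksquare$$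

## 3. Premeans, and a recipe that fails only duality

Property 6) is the one that is hard to arrange. We therefore set it aside and give a name to the rest.

Properties 8) and 9) together are equivalent to the single rule
$$G(\rho uK,\rho^{-1}uT)=u\,G(K,T)\qquad\text{for all }u\in GL_n,\ \rho>0. \tag{E}$$
Indeed, 8) and 9) give (E) at once. Conversely, $\rho=1$ gives 8), and $u=\sqrt{\alpha\beta}\,I$, $\rho=\sqrt{\alpha/\beta}$ give 9), since then $\rho u=\alpha I$ and $\rho^{-1}u=\beta I$.

For pairs write $(K,T)\le(K',T')$ if $K\subseteq K'$ and $T\subseteq T'$, and $(K,T)^\circ=(K^\circ,T^\circ)$.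

**Definition.** A *premean* is a map $M:\mathcal K_s^n\times\mathcal K_s^n\to\mathcal K_s^n$ that satisfies 2), 3) and (E). Its *polar twin* is $M^*(K,T)=M(K^\circ,T^\circ)^\circ$.

The twin is again a premean. It is symmetric. It is monotone because two order reversals cancel. For (E), use $(\rho uK)^\circ=\rho^{-1}u^{-\top}K^\circ$:
$$M^*(\rho uK,\rho^{-1}uT)=M(\rho^{-1}u^{-\top}K^\circ,\rho u^{-\top}T^\circ)^\circ=(u^{-\top}M(K^\circ,T^\circ))^\circ=u\,M^*(K,T).$$
Also $M^{**}=M$. A map satisfies 2), 3), 6), 8), 9) exactly when it is a premean with $G^*=G$.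

The bound $h_G\le\sqrt{h_Kh_T}$ from Section 1 suggests a premean:
$$L(K,T)=\{x:\ |\langle x,\theta\rangle|\le\sqrt{h_K(\theta)h_T(\theta)}\ \ \forall\theta\}.$$
It is closed, convex and symmetric. If $rB_2\subseteq K,T\subseteq RB_2$, then $rB_2\subseteq L(K,T)\subseteq RB_2$, so it is a body. Properties 2) and 3) are clear. Since $h_{\rho uK}(\theta)h_{\rho^{-1}uT}(\theta)=h_K(u^\top\theta)h_T(u^\top\theta)$ and $\langle x,\theta\rangle=\langle u^{-1}x,u^\top\theta\rangle$, (E) holds. So $L$ is a premean. Is it a geometric mean?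

**Example: $L$ on the crossed rectangles.** Here $h_Kh_T(\theta)=(a|\theta_1|+\frac1a|\theta_2|)(\frac1a|\theta_1|+a|\theta_2|)\ge(|\theta_1|+|\theta_2|)^2$ by Cauchy–Schwarz, with equality at $e_1,e_2$, so $L(K,T)=B_\infty$. If 6) held, $L(K^\circ,T^\circ)$ would be $B_1$. But $h_{K^\circ}h_{T^\circ}(x)=\|x\|_K\|x\|_T$ equals
$$\nu(x)^2=\max(\tfrac{|x_1|}a,a|x_2|)\cdot\max(a|x_1|,\tfrac{|x_2|}a)=\max(x_1^2,\,x_2^2,\,a^2|x_1x_2|).$$
The larger coordinate is at most $\nu(x)$ in absolute value. The smaller one has square at most $|x_1x_2|\le\nu(x)^2/a^2$. So $\|x\|_1\le(1+\frac1a)\nu(x)$, and therefore $L(K^\circ,T^\circ)\supseteq(1+\frac1a)^{-1}B_\infty$. The point $(1+\frac1a)^{-1}(1,1)$ has $\ell_1$-norm $\frac{2a}{a+1}>1$, so it lies outside $B_1$, and 6) fails for every $a>1$.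

So the natural recipe chooses "nearly the square" on the rectangles and also "nearly the square" on the diamonds, and duality forbids doing both. The repair is to average $L$ with $L^*$, by an averaging operation that commutes with polarity. That operation does not need to satisfy 9).

## 4. An average of two bodies that commutes with polarity

We need two small facts first.

**Lemma 2.** Let $F$ be a map on pairs of bodies, with bodies as values, that is monotone and satisfies $F(\lambda X,\lambda Y)=\lambda F(X,Y)$ for $\lambda>0$. Then $F$ is continuous.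

*Proof.* Let $rB_2\subseteq X\cap Y$, and let $d(X,X')\le\varepsilon r$, $d(Y,Y')\le\varepsilon r$ with $\varepsilon<1$. Then $X'\subseteq X+\varepsilon rB_2\subseteq X+\varepsilon X=(1+\varepsilon)X$. On the other side, for $|\theta|=1$ we have $h_X(\theta)\le h_{X'}(\theta)+\varepsilon r\le h_{X'}(\theta)+\varepsilon h_X(\theta)$. Thus
$$(1-\varepsilon)X\subseteq X'\subseteq(1+\varepsilon)X, \tag{2}$$
and the same holds for $Y,Y'$. Hence $(1-\varepsilon)F(X,Y)\subseteq F(X',Y')\subseteq(1+\varepsilon)F(X,Y)$. If $F(X,Y)\subseteq RB_2$, the right inclusion gives $F(X',Y')\subseteq F(X,Y)+\varepsilon RB_2$, and the left one gives $F(X,Y)=(1-\varepsilon)F(X,Y)+\varepsilon F(X,Y)\subseteq F(X',Y')+\varepsilon RB_2$. So the distance is at most $\varepsilon R$. $\square$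

**Lemma 3.** If $X=X^\circ$, then $X=B_2$.

*Proof.* For $x\in X=X^\circ$ we have $|x|^2=\langle x,x\rangle\le1$, so $X\subseteq B_2$. Taking polars, $X=X^\circ\supseteq B_2$. $\square$

We also need $H\subseteq A$ for every pair. If $z\in H(X,Y)$, then $\|z\|_X\|z\|_Y\le\big(\frac{\|z\|_X+\|z\|_Y}2\big)^2\le1$. So for every $\theta$, $|\langle z,\theta\rangle|^2\le\|z\|_Xh_X(\theta)\cdot\|z\|_Yh_Y(\theta)\le h_X(\theta)h_Y(\theta)\le h_{A(X,Y)}(\theta)^2$. Hence $z\in A(X,Y)$.

**Definition.** For bodies $X,Y$ put $A_1=A(X,Y)$, $H_1=H(X,Y)$ and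
$$A_{k+1}=A(A_k,H_k),\qquad H_{k+1}=H(A_k,H_k),\qquad A_\infty=\bigcap_kA_k,\qquad H_\infty=\overline{\bigcup_kH_k}.$$

The operations $A$ and $H$ are monotone and idempotent, and $H\subseteq A$. So inductively $H_k\subseteq A_k$, and
$$H_k=H(H_k,H_k)\subseteq H_{k+1}\subseteq A_{k+1}\subseteq A(A_k,A_k)=A_k .$$
Both limits are convex, compact and symmetric, and both contain $H_1$, so they are bodies. We have $h_{H_\infty}=\lim h_{H_k}$, a supremum of an increasing sequence. We also have $h_{A_\infty}=\lim h_{A_k}$: maximizers $x_k\in A_k$ of $\langle\cdot,\theta\rangle$ have a subsequence converging to a point of every $A_k$. Passing to the limit in $h_{A_{k+1}}=\frac12(h_{A_k}+h_{H_k})$ gives $h_{A_\infty}=h_{H_\infty}$. So $A_\infty=H_\infty$, and we call this body $g(X,Y)$, the *arithmetic–harmonic mean*.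

**Example.** For intervals of half-lengths $\alpha_k=$ (that of $A_k$) and $\eta_k=$ (that of $H_k$), the step is $\alpha_{k+1}=\frac{\alpha_k+\eta_k}2$, $\eta_{k+1}=\frac{2\alpha_k\eta_k}{\alpha_k+\eta_k}$. The product $\alpha_k\eta_k$ is constant, so the limit is the usual geometric mean. In the plane, start from $B_\infty$ and $B_1$: $A_1$ is the octagon with vertices $(\pm1,\pm\frac12),(\pm\frac12,\pm1)$, $H_1$ is its polar, and the next lemma says that the limit is the disc.

**Lemma 4.** The map $g$ is symmetric, monotone and continuous, $g(X,X)=X$, $g(uX,uY)=u\,g(X,Y)$ for $u\in GL_n$, and $H\subseteq g\subseteq A$. Moreover $g(X^\circ,Y^\circ)=g(X,Y)^\circ$ and $g(X,X^\circ)=B_2$.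

*Proof.* Symmetry, monotonicity, idempotence and linear equivariance hold for $A$ and $H$, hence for all iterates and for the limit. Clearly $H_1\subseteq g\subseteq A_1$. Continuity is Lemma 2. For polarity, note $A(X^\circ,Y^\circ)=H(X,Y)^\circ$ and $H(X^\circ,Y^\circ)=A(X,Y)^\circ$. So the iterates for $(X^\circ,Y^\circ)$ are $H_k^\circ$ (arithmetic) and $A_k^\circ$ (harmonic), by induction: $A(H_k^\circ,A_k^\circ)=H(H_k,A_k)^\circ=H_{k+1}^\circ$, and likewise for the other. Therefore $g(X^\circ,Y^\circ)=\bigcap H_k^\circ=\big(\bigcup H_k\big)^\circ=g(X,Y)^\circ$. Finally $g(X,X^\circ)^\circ=g(X^\circ,X)=g(X,X^\circ)$, so Lemma 3 applies. $\square$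

The point of $g$ is the following: for a premean $M$, the map
$$G_M(K,T)=g\big(M(K,T),M^*(K,T)\big) \tag{3}$$
is a premean with $G_M^*=G_M$. It inherits 2) and 3) from $M$, $M^*$ and $g$, and (E) from the linear equivariance of $g$. Since $M(K^\circ,T^\circ)=M^*(K,T)^\circ$ and $M^*(K^\circ,T^\circ)=M(K,T)^\circ$,
$$G_M^*(K,T)=g\big(M^*(K,T)^\circ,M(K,T)^\circ\big)^\circ=g\big(M^*(K,T),M(K,T)\big)=G_M(K,T).$$
So $G_M$ satisfies 2), 3), 6), 8), 9). The remaining properties come from Theorem 2(a), which we prove next.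

## 5. The intersection of all forced ellipsoids

What upper bounds on $G(K,T)$ do the properties force? If $v\in GL_n$ satisfies $vT\subseteq(vK)^\circ$, then $vG(K,T)=G(vK,vT)\subseteq G(vK,(vK)^\circ)=B_2$, an ellipsoidal bound. The condition says $|\langle vx,vy\rangle|\le1$ for $x\in K$, $y\in T$. Collecting all these bounds, and allowing degenerate forms, leads to the following definition.

**Definition.** $\mathcal Q(K,T)$ is the set of positive semidefinite symmetric bilinear forms $q$ on $\mathbb R^n$ with $|q(x,y)|\le1$ for all $x\in K$, $y\in T$, and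
$$U(K,T)=\{z:\ q(z,z)\le1\ \ \forall q\in\mathcal Q(K,T)\}.$$

**Example.** Let $K=B_\infty$, $T=B_1$. A form with matrix $(q_{ij})$ in $\mathcal Q$ satisfies $\sum_i|q_{ij}|=\max_{x\in B_\infty}|q(x,e_j)|\le1$ for each $j$. A symmetric matrix with all such sums at most $1$ has all eigenvalues at most $1$, so $q(z,z)\le|z|^2$. The Euclidean form itself is in $\mathcal Q$. Hence $U(B_\infty,B_1)=B_2$.

**Lemma 5.** $H\subseteq U\subseteq L\subseteq A$ and $H\subseteq U^*$ on all pairs, $U(K,K)=U^*(K,K)=K$, and $U$ is a premean.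

*Proof.* $L\subseteq A$ because $\sqrt{h_Kh_T}\le\frac12(h_K+h_T)=h_{A(K,T)}$.

$U\subseteq L$: for $\theta\ne0$ the rank-one form $q(x,y)=\langle x,\theta\rangle\langle y,\theta\rangle/(h_K(\theta)h_T(\theta))$ lies in $\mathcal Q(K,T)$, and $q(z,z)\le1$ is the condition of $L$ at $\theta$.

$H\subseteq U$: for $q\in\mathcal Q(K,T)$ we have $|q(x,y)|\le\|x\|_K\|y\|_T$, so $q(z,z)\le\|z\|_K\|z\|_T\le\big(\frac{\|z\|_K+\|z\|_T}2\big)^2=\|z\|_{H(K,T)}^2$.

The set $U(K,T)$ is an intersection of closed convex symmetric sets and lies between the bodies $H$ and $A$, so it is a body. It is symmetric in $K,T$ because $q$ is symmetric, and monotone because larger $K,T$ give smaller $\mathcal Q$. For (E): $q\in\mathcal Q(\rho uK,\rho^{-1}uT)$ if and only if $q(u\cdot,u\cdot)\in\mathcal Q(K,T)$, so $z\in U(\rho uK,\rho^{-1}uT)$ if and only if $u^{-1}z\in U(K,T)$.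

Since $H(K,K)=A(K,K)=K$, we get $U(K,K)=K$. Applied to $K^\circ$, this gives $U^*(K,K)=(K^\circ)^\circ=K$. Polarizing $U(K^\circ,T^\circ)\subseteq A(K^\circ,T^\circ)$ gives $U^*(K,T)\supseteq H(K,T)$. $\square$

**Proof of Theorem 2(a).** Let $G$ satisfy 2), 3), 6), 8), 9).

**Step 1: property 7).** We show that $G(K,K^\circ)$ is its own polar. By 6) and 2), $G(K,K^\circ)^\circ=G(K^\circ,K)=G(K,K^\circ)$. Lemma 3 gives $G(K,K^\circ)=B_2$.

**Step 2: property 4).** Continuity comes from order and scaling alone: apply Lemma 2 with 3) and with 8) for $u=\lambda I$.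

**Step 3: $G\subseteq U$.** This turns the heuristic above into a proof and takes care of degenerate forms. Let $q\in\mathcal Q(K,T)$ be positive definite, $q(x,y)=\langle vx,vy\rangle$ with $v\in GL_n$. Then $vT\subseteq(vK)^\circ$, so $vG(K,T)=G(vK,vT)\subseteq G(vK,(vK)^\circ)=B_2$; that is, $q(z,z)\le1$ on $G(K,T)$. For a general $q\in\mathcal Q(K,T)$ choose $\delta>0$ with $\delta\langle\cdot,\cdot\rangle\in\mathcal Q(K,T)$ (take $\delta=R^{-2}$ if $K,T\subseteq RB_2$). For $0<\varepsilon<1$ the form $(1-\varepsilon)q+\varepsilon\delta\langle\cdot,\cdot\rangle$ is positive definite, and it lies in $\mathcal Q(K,T)$ because $\mathcal Q(K,T)$ is convex. So $(1-\varepsilon)q(z,z)+\varepsilon\delta|z|^2\le1$ on $G(K,T)$. Let $\varepsilon\to0$.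

**Step 4: $U^*\subseteq G$.** The lower bound is the polar of the upper bound. By Step 3, $G(K^\circ,T^\circ)\subseteq U(K^\circ,T^\circ)$. Polarizing and using 6), $G(K,T)=G(K^\circ,T^\circ)^\circ\supseteq U^*(K,T)$. Altogether
$$H\subseteq U^*\subseteq G\subseteq U\subseteq L\subseteq A. \tag{4}$$

**Step 5: properties 5) and 1).** We read them off (4): the outer inclusions are 5), and $U^*(K,K)=U(K,K)=K$ gives 1). $\blacksquare$

Together with (3), this gives:

**Corollary 6.** For every premean $M$ the map $G_M=g(M,M^*)$ is a geometric mean. In particular geometric means exist, and by (4), $U^*\subseteq U$ on all pairs.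

The inclusions $U^*\subseteq G\subseteq U$ also give the first thing to try for uniqueness: show that $U=U^*$. If this were true, we would be done. We will see that on stretched boxes $U$ is close to $B_\infty$ while $U^*$ is close to $B_2$; that is where a uniqueness proof along these lines stops, and where two different means can be separated.

## 6. Stretched boxes in dimension $n$

Let $t>1$, $d_i=t^{3^i}$ for $1\le i\le n$, $D=\mathrm{diag}(d_i)$, and
$$P_t=(K_t,T_t),\qquad K_t=DB_\infty,\quad T_t=D^{-1}B_\infty,\qquad K_t^\circ=D^{-1}B_1,\quad T_t^\circ=DB_1.$$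
For $i>j$ we have $d_i/d_j\ge t$. When $n=2$ these are the crossed rectangles: $D=t^6\,\mathrm{diag}(t^{-3},t^3)$, so by 9) and 2), $G(P_t)=G(K,T)$ with the rectangles of Section 1 for $a=t^3$. The exponents $3^i$ matter only in Section 10.

The tool for boxes is an averaging over signs, which extracts absolute values of entries from a bound on a bilinear form.

**Lemma 7 (sign averaging).** Suppose $\big|\sum_{i,j}m_{ij}\sigma_i\tau_j\big|\le\kappa$ for all $\sigma,\tau\in\{\pm1\}^n$. Let $S\subseteq\{1,\dots,n\}$ and let $\pi:S\to\{1,\dots,n\}$ be injective. Then $\sum_{i\in S}|m_{i\pi(i)}|\le\kappa$.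

*Proof.* Let $\sigma$ be uniformly random. For $i\in S$ put $\tau_{\pi(i)}=\operatorname{sgn}(m_{i\pi(i)})\,\sigma_i$, with $\operatorname{sgn}0=1$; this is consistent because $\pi$ is injective. Let the other $\tau_j$ be uniform, independent of each other and of $\sigma$. Then $\mathbb E[\sigma_i\tau_j]=0$ unless $i\in S$ and $j=\pi(i)$, in which case it is $\operatorname{sgn}(m_{i\pi(i)})$. So the expectation of $\sum m_{ij}\sigma_i\tau_j$ is $\sum_{i\in S}|m_{i\pi(i)}|$, and it is at most $\kappa$. $\square$

**Lemma 8.** $L(P_t)=B_\infty$ and $B_1\subseteq L^*(P_t)\subseteq(1+nt^{-1/2})B_1$.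

*Proof.* By Cauchy–Schwarz, $h_{K_t}h_{T_t}(\theta)=\sum d_i|\theta_i|\cdot\sum d_i^{-1}|\theta_i|\ge\|\theta\|_1^2$, with equality for $\theta=e_i$. The inequality gives $B_\infty\subseteq L(P_t)$, and the equality cases give $|x_i|\le1$ on $L(P_t)$.

Next, $L(P_t^\circ)=\{y:|\langle x,y\rangle|\le\nu(x)\ \forall x\}$, where
$$\nu(x)^2=\|x\|_{K_t}\|x\|_{T_t}=\max_i\frac{|x_i|}{d_i}\cdot\max_jd_j|x_j|=\max_{i,j}|x_i||x_j|\frac{d_j}{d_i}.$$
Since $\nu(e_i)=1$, $L(P_t^\circ)\subseteq B_\infty$. Let $|x_k|=\max_i|x_i|$. Then $|x_k|\le\nu(x)$. For $i\ne k$ one of $d_i/d_k$, $d_k/d_i$ is at least $t$, so $|x_i|^2\le|x_i||x_k|\le\nu(x)^2/t$. Hence $\|x\|_1\le(1+nt^{-1/2})\nu(x)$, and this gives $(1+nt^{-1/2})^{-1}B_\infty\subseteq L(P_t^\circ)$. Take polars. $\square$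

**Lemma 9.** $(1+n^2/t)^{-1/2}B_\infty\subseteq U(P_t)\subseteq B_\infty$ and $U^*(P_t)\supseteq B_2$.

*Proof.* $U(P_t)\subseteq L(P_t)=B_\infty$ by Lemmas 5 and 8. Let $q\in\mathcal Q(P_t)$ have matrix $(q_{ij})$. Evaluating $q$ at $D\sigma\in K_t$ and $D^{-1}\tau\in T_t$ shows that $m_{ij}=q_{ij}d_i/d_j$ satisfies Lemma 7 with $\kappa=1$. A one-element $S$ gives $|q_{ij}|\le d_j/d_i$, and by symmetry of $q$ also $|q_{ij}|\le d_i/d_j$, so $|q_{ij}|\le1/t$ for $i\ne j$. Taking $\pi=\mathrm{id}$ and using $q_{ii}\ge0$ gives $\sum q_{ii}\le1$. So for $z\in B_\infty$, $q(z,z)\le1+n^2/t$, which is the first inclusion.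

For the last claim, $|\langle D^{-1}x,Dy\rangle|=|\langle x,y\rangle|\le1$ for $x,y\in B_1$. So the Euclidean inner product lies in $\mathcal Q(P_t^\circ)$, hence $U(P_t^\circ)\subseteq B_2$ and $U^*(P_t)\supseteq B_2$. $\square$

## 7. Two means that differ on the stretched boxes

**Proof of Theorem 1.** By Corollary 6, $G_L$ and $G_U$ are geometric means. We show that on $P_t$, for large $t$, the first is nearly the ball and the second reaches visibly further along the diagonal $\mathbf 1=(1,\dots,1)$.

**Step 1: $G_L(P_t)$ is almost inside the ball.** Here $L$ gives $B_\infty$ and $L^*$ gives almost its polar, so $g$ must return almost $B_2$. By Lemma 8, monotonicity and equivariance of $g$, and $g(B_\infty,B_1)=B_2$,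
$$G_L(P_t)=g\big(B_\infty,L^*(P_t)\big)\subseteq(1+nt^{-1/2})\,g(B_\infty,B_1)=(1+nt^{-1/2})B_2. \tag{5}$$

**Step 2: $G_U(P_t)$ reaches beyond the ball.** Here the twin is not small, since it contains $B_2$. By Lemma 9 and since $(1+n^2/t)^{-1/2}\le1$,
$$G_U(P_t)\supseteq(1+n^2/t)^{-1/2}g(B_\infty,B_2)\supseteq(1+n^2/t)^{-1/2}H(B_\infty,B_2).$$
The gauge of $H(B_\infty,B_2)$ at $\mathbf 1$ is $\frac12(\|\mathbf 1\|_\infty+|\mathbf 1|)=\frac{1+\sqrt n}2$. So $G_U(P_t)$ contains $(1+n^2/t)^{-1/2}\frac2{1+\sqrt n}\mathbf 1$, a point of Euclidean norm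
$$(1+n^2/t)^{-1/2}\,\frac{2\sqrt n}{1+\sqrt n}.$$

**Step 3: comparison.** We check that Steps 1 and 2 are incompatible with $G_L=G_U$. For $n\ge2$ we have $\frac{2\sqrt n}{1+\sqrt n}>1$. As $t\to\infty$ the norm in Step 2 tends to this number, while the radius in (5) tends to $1$. So for all large $t$, $G_U(P_t)\ne G_L(P_t)$. Hence $G_L\ne G_U$. $\blacksquare$

## 8. A continuous path of geometric means

**Proof of Theorem 2(b).**

**Step 1: at least $2^{\aleph_0}$.** We interpolate between $L$ and $U$ before symmetrizing. For $\lambda\in[0,1]$ let $M_\lambda=(1-\lambda)L+\lambda U$, a Minkowski combination. It is symmetric and monotone, and it satisfies (E) because linear maps commute with Minkowski combinations. So $M_\lambda$ is a premean and $G_{M_\lambda}$ is a geometric mean. Fix $t$ with $G_L(P_t)\ne G_U(P_t)$, and look at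
$$\lambda\longmapsto G_{M_\lambda}(P_t)=g\big(M_\lambda(P_t),\,M_\lambda(P_t^\circ)^\circ\big).$$
The bodies $M_\lambda(P_t)$ and $M_\lambda(P_t^\circ)$ depend continuously on $\lambda$, since their support functions are affine in $\lambda$. Polarity is continuous: by (2), if $X'$ is close to $X$ then $(1-\varepsilon)X\subseteq X'\subseteq(1+\varepsilon)X$, so $(1+\varepsilon)^{-1}X^\circ\subseteq X'^\circ\subseteq(1-\varepsilon)^{-1}X^\circ$. And $g$ is continuous. So we have a continuous path from $G_L(P_t)$ to $G_U(P_t)$. Its distance to $G_L(P_t)$ is continuous in $\lambda$, is $0$ at $\lambda=0$ and positive at $\lambda=1$, so it takes all values in a nondegenerate interval. Different values mean different maps $G_{M_\lambda}$.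

**Step 2: at most $2^{\aleph_0}$.** Here we count continuous maps. The space $\mathcal K_s^n$ is separable, since $K\mapsto h_K$ restricted to the sphere is an isometric embedding into the separable space $C(S^{n-1})$. So $\mathcal K_s^n$ has at most $2^{\aleph_0}$ points. A geometric mean is continuous by 4), hence determined by its values on a countable dense set of pairs. There are at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ possibilities.

**Step 3: no two geometric means are ordered.** Duality reverses the inclusion. If $G\subseteq G'$ on all pairs, then $G(K,T)^\circ=G(K^\circ,T^\circ)\subseteq G'(K^\circ,T^\circ)=G'(K,T)^\circ$, so $G'(K,T)\subseteq G(K,T)$ as well. $\blacksquare$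

## 9. Why $G_U$ does not reach the factor $\sqrt n$

It remains to prove the second half of Theorem 2(c): for $\lambda<\sqrt n$ some two means differ by more than $\lambda$. On $P_t$ every geometric mean lies between $B_2$ and $B_\infty$, by (4) and Lemma 9, and $G_L(P_t)$ is nearly $B_2$. So we need a mean whose value at $P_t$ is nearly $B_\infty$.

The mean $G_U$ does not do this. By (4) and (5), $B_2\subseteq U^*(P_t)\subseteq G_L(P_t)\subseteq(1+nt^{-1/2})B_2$. So, from $g\subseteq A$ and $B_\infty\subseteq\sqrt nB_2$,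
$$G_U(P_t)\subseteq\tfrac12\big(B_\infty+(1+nt^{-1/2})B_2\big)\subseteq\tfrac12\big(\sqrt n+1+nt^{-1/2}\big)B_2\subseteq\tfrac12\big(\sqrt n+1+nt^{-1/2}\big)G_L(P_t).$$
For large $t$ the factor is below $\sqrt n$. The loss occurs because $g$ averages the large body $U(P_t)$ with its small twin $U^*(P_t)$.

There would be no loss for a premean $N$ with $N\subseteq N^*$, since then $G_N=g(N,N^*)\supseteq g(N,N)=N$. The premean $U$ does not have this property: with $U^*\subseteq U$ it would give $U=U^*$, which is false at $P_t$ for large $t$. So we want $N$ close to $U$ at $P_t$, but as small as possible elsewhere: start from $U^*$, insert a slightly shrunken copy of $U(P_t)$ at $P_t$, and add only what 2), 3) and (E) then force. The requirement $N\subseteq N^*$ says $\langle x,y\rangle\le1$ for $x\in N(R)$, $y\in N(R^\circ)$. The dangerous situation is that one copy of $P_t$ lies below $R$ and another lies below $R^\circ$. Then a copy of $P_t$ lies below a copy of $P_t^\circ$, and the next lemma shows that in this case the inserted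 sets are compatible.

## 10. Copies of $P_t$ below copies of $P_t^\circ$

Fix $t>1$ and write $P=P_t=(K,T)$ and
$$c=(1+n^2t^{-1/2})^{-1/2}\le1 .$$

**Lemma 10.** Let $w\in GL_n$, $\rho>0$, and suppose that either

(I) $K\subseteq\rho wK^\circ$ and $T\subseteq\rho^{-1}wT^\circ$, or

(II) $K\subseteq\rho wT^\circ$ and $T\subseteq\rho^{-1}wK^\circ$.

Then $|\langle w^{-1}x,y\rangle|\le c^{-2}$ for all $x,y\in B_\infty$, hence for all $x,y\in U(P)$.

**Example.** With $w=nI$ and $\rho=1$, case (II) reads $DB_\infty\subseteq nDB_1$ and $D^{-1}B_\infty\subseteq nD^{-1}B_1$, which is true. On $B_\infty$, $\langle w^{-1}x,y\rangle=\frac1n\langle x,y\rangle$ has maximum exactly $1$. So the bound of the lemma, which tends to $1$ as $t\to\infty$, cannot be improved in the limit.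

*Proof.* Write $B(x,y)=\langle w^{-1}x,y\rangle=\sum b_{ij}x_iy_j$. On $B_\infty\times B_\infty$ we have $|B|\le\sum|b_{ij}|$, so it suffices to show
$$\sum_{i,j}|b_{ij}|\le1+n^2t^{-1/2}=c^{-2}. \tag{6}$$
The statement for $U(P)$ then follows from $U(P)\subseteq B_\infty$. The plan is to group the entries into classes, each controlled by $\min(\rho/s,s/\rho)$ for a power $s$ of $t$, with different powers for different classes. Then only one class can be larger than $t^{-1/2}$.

**Case (I).** The first inclusion says that $w^{-1}x\in\rho K^\circ$ for $x\in K$, that is, $|B|\le\rho$ on $K\times K$; the second says $|B|\le\rho^{-1}$ on $T\times T$. Inserting $D\sigma,D\tau\in K$ and $D^{-1}\sigma,D^{-1}\tau\in T$, we see that Lemma 7 applies to $(b_{ij}d_id_j)$ with $\kappa=\rho$ and to $(b_{ij}d_i^{-1}d_j^{-1})$ with $\kappa=\rho^{-1}$. For $i\ne j$ take $S=\{i,j\}$ and $\pi$ the transposition. With $s=d_id_j$ this gives $(|b_{ij}|+|b_{ji}|)s\le\rho$ and $(|b_{ij}|+|b_{ji}|)s^{-1}\le\rho^{-1}$, so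
$$|b_{ij}|+|b_{ji}|\le\min(\rho/s,\,s/\rho)\quad(i\ne j),\qquad |b_{ii}|\le\min(\rho/s,\,s/\rho)\quad(s=d_i^2),$$
the second by $S=\{i\}$, $\pi(i)=i$. The classes are the unordered pairs $\{i,j\}$, $i=j$ allowed, and $s=t^{3^i+3^j}$. By uniqueness of base-3 expansions, $3^i+3^j$ determines $\{i,j\}$ (digits $1,1$, or one digit $2$). So the numbers $s$ are distinct integer powers of $t$, any two of them have ratio at least $t$, and at most one lies in the open interval $(\rho t^{-1/2},\rho t^{1/2})$. That class contributes at most $1$. Each of the others, at most $n^2$ in number, contributes at most $t^{-1/2}$. This is (6).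

**Case (II).** Now $|B|\le\rho$ on $K\times T$ and $|B|\le\rho^{-1}$ on $T\times K$. So Lemma 7 applies to $(b_{ij}d_i/d_j)$ with $\kappa=\rho$ and to $(b_{ij}d_j/d_i)$ with $\kappa=\rho^{-1}$. With $r=d_i/d_j$ we get
$$|b_{ij}|\le\min(\rho/r,\,r/\rho)\quad(i\ne j),\qquad \sum_i|b_{ii}|\le\min(\rho,1/\rho),$$
the second from $\pi=\mathrm{id}$; it corresponds to $r=1$. The classes are the whole diagonal and each single off-diagonal entry, $n(n-1)+1\le n^2$ in all. The exponents $3^i-3^j$ with $i\ne j$ are nonzero, and they are distinct: if $3^i-3^j=3^k-3^l$ with $i\ne j$ and $k\ne l$, then $3^i+3^l=3^k+3^j$, so $\{i,l\}=\{k,j\}$ as multisets, and $i\ne j$ forces $i=k$, $l=j$. So again the values $r$ of the classes are distinct integer powers of $t$. At most one class has $r\in(\rho t^{-1/2},\rho t^{1/2})$ and contributes at most $1$; each other class contributes at most $t^{-1/2}$. This is (6). $\square$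

## 11. Inserting $U(P_t)$ into $U^*$

**Definition.** For a pair $R$ call $u\in GL_n$ *admissible for $R$* if for some $\rho>0$
$$\text{(i)}\ (\rho uK,\rho^{-1}uT)\le R\qquad\text{or}\qquad\text{(ii)}\ (\rho uT,\rho^{-1}uK)\le R .$$
Let $N(R)$ be the closed convex hull of $U^*(R)$ together with all sets $c\,uU(P)$, $u$ admissible for $R$.

For instance, $u=I$ is admissible for $P$ itself (type (i), $\rho=1$), so $N(P)\supseteq c\,U(P)$.

**Proof of the sharpness in Theorem 2(c).**

**Step 1: $U^*\subseteq N\subseteq U$, and $N(R)$ is a body.** This keeps the inserted sets under control. In case (i), (E) and 3) for $U$ give $uU(P)=U(\rho uK,\rho^{-1}uT)\subseteq U(R)$. In case (ii), also by 2), $uU(P)=uU(T,K)=U(\rho uT,\rho^{-1}uK)\subseteq U(R)$. Since $c\le1$, all inserted sets lie in $U(R)$, and $U^*(R)\subseteq U(R)$ by Corollary 6. As $U(R)$ is closed and convex, $U^*(R)\subseteq N(R)\subseteq U(R)$. So $N(R)$ is compact with nonempty interior, and it is symmetric because its generating sets are.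

**Step 2: $N$ is a premean.** We check 3), 2) and (E). If $R\le R'$, then $U^*(R)\subseteq U^*(R')$ and every $u$ admissible for $R$ is admissible for $R'$, so $N$ is monotone. Swapping the entries of $R$ exchanges (i) and (ii), with $\rho$ replaced by $\rho^{-1}$, and $U^*$ is symmetric, so $N$ is symmetric. If $R=(R_1,R_2)$ is replaced by $(\sigma vR_1,\sigma^{-1}vR_2)$, then $u$ is admissible for $R$ with parameter $\rho$ if and only if $vu$ is admissible for the new pair with parameter $\sigma\rho$, of the same type. All generating sets get multiplied by $v$, and so does $N(R)$.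

**Step 3: $N\subseteq N^*$.** This is the property that avoids the loss of Section 9. Since $N^*(R)=N(R^\circ)^\circ$, we must show $\langle x,y\rangle\le1$ for all $x\in N(R)$ and $y\in N(R^\circ)$. For fixed $y$ the condition on $x$ is a closed half-space, and conversely, so it suffices to take $x$ and $y$ in the generating sets.

If $x\in U^*(R)=U(R^\circ)^\circ$, then $\langle x,y\rangle\le1$ because $y\in N(R^\circ)\subseteq U(R^\circ)$ by Step 1. If $y\in U^*(R^\circ)=U(R)^\circ$, then $\langle x,y\rangle\le1$ because $x\in N(R)\subseteq U(R)$.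

In the remaining case $x=c\,ux'$ and $y=c\,vy'$ with $x',y'\in U(P)$, where $u$ is admissible for $R$ with parameter $\rho$ and $v$ is admissible for $R^\circ$ with parameter $\sigma$. Put $w=u^{-1}v^{-\top}$, so $w^{-1}=v^\top u$ and
$$\langle x,y\rangle=c^2\langle v^\top ux',y'\rangle=c^2\langle w^{-1}x',y'\rangle .$$
Let $P'\le R$ and $P''\le R^\circ$ be the two copies from the definition of admissibility. Then $P'\le R\le(P'')^\circ$. Using $(\sigma vX)^\circ=\sigma^{-1}v^{-\top}X^\circ$, we read off what $P'\le(P'')^\circ$ says for each combination of types of $u$ and $v$: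

- Types (i),(i): $\rho uK\subseteq(\sigma vK)^\circ$ and $\rho^{-1}uT\subseteq(\sigma^{-1}vT)^\circ$, so $K\subseteq(\rho\sigma)^{-1}wK^\circ$ and $T\subseteq\rho\sigma\,wT^\circ$. This is case (I) of Lemma 10.
- Types (ii),(ii): $\rho uT\subseteq(\sigma vT)^\circ$ and $\rho^{-1}uK\subseteq(\sigma^{-1}vK)^\circ$, so $T\subseteq(\rho\sigma)^{-1}wT^\circ$ and $K\subseteq\rho\sigma\,wK^\circ$. Case (I).
- Types (i),(ii): $\rho uK\subseteq(\sigma vT)^\circ$ and $\rho^{-1}uT\subseteq(\sigma^{-1}vK)^\circ$, so $K\subseteq(\rho\sigma)^{-1}wT^\circ$ and $T\subseteq\rho\sigma\,wK^\circ$. Case (II).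
- Types (ii),(i): $\rho uT\subseteq(\sigma vK)^\circ$ and $\rho^{-1}uK\subseteq(\sigma^{-1}vT)^\circ$, so $T\subseteq(\rho\sigma)^{-1}wK^\circ$ and $K\subseteq\rho\sigma\,wT^\circ$. Case (II).

The parameter $\rho$ of Lemma 10 is $(\rho\sigma)^{-1}$ in the first and third lines and $\rho\sigma$ in the other two. In all four cases Lemma 10 gives $\langle x,y\rangle\le c^2c^{-2}=1$.

**Step 4: $G_N(P_t)$ is nearly the cube.** By Corollary 6, $G_N=g(N,N^*)$ is a geometric mean. By Step 3, monotonicity and idempotence of $g$, we have $G_N\supseteq g(N,N)=N$. With Lemma 9,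
$$G_N(P_t)\supseteq N(P_t)\supseteq c\,U(P_t)\supseteq(1+n^2t^{-1/2})^{-1/2}(1+n^2/t)^{-1/2}B_\infty .$$

**Step 5: comparison with $G_L$.** We measure both means along $\mathbf 1$. Suppose $G_N(P_t)\subseteq\lambda G_L(P_t)$. By Step 4 the left side contains $(1+n^2t^{-1/2})^{-1/2}(1+n^2/t)^{-1/2}\mathbf 1$, and by (5) the right side lies in $\lambda(1+nt^{-1/2})B_2$. Since $|\mathbf 1|=\sqrt n$,
$$\lambda\ \ge\ \sqrt n\,(1+n^2t^{-1/2})^{-1/2}(1+n^2/t)^{-1/2}(1+nt^{-1/2})^{-1}\ \xrightarrow[t\to\infty]{}\ \sqrt n .$$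
So for $\lambda<\sqrt n$, choose $t$ large enough and build $N$ from that $t$. Then $G_N(P_t)\not\subseteq\lambda G_L(P_t)$. $\blacksquare$

For $n=2$ and $a=t^3$ this returns to the crossed rectangles: as $t\to\infty$, $G_L$ places their mean arbitrarily close to the disc in (1), and $G_N$, built from that $t$, places it arbitrarily close to the square.
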